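
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Largest roots of eigenpolynomials of degenerate exactly solvable operators: a critical value formula and its failure}


\begin{abstract}
A degenerate exactly solvable differential operator $T$ has a unique monic eigenpolynomial of each large degree $n$. Let $r_n$ be the largest modulus of its roots. A conjecture predicts that $r_n/n^{d}$ converges, for an explicit exponent $d=d_T$, to a constant $c_T$ computed from the smallest nonzero critical value of a polynomial $V$ attached to $T$. We disprove it: for $T=z\frac{d}{dz}-\frac{197}{100}z\frac{d^2}{dz^2}+\frac{98}{100}z\frac{d^3}{dz^3}$ the prediction is $c_T=100$, while $r_n\le 45n$ for all $n\ge3$. We also show that $r_n$ always has exact order $n^{d}$, with explicit lower bounds, that the predicted constant can be too large by any factor and too small by any factor less than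 $2$, and that the prediction is correct for $T=z\frac{d}{dz}+\alpha z^m\frac{d^\ell}{dz^\ell}$.
\end{abstract}

\section{Introduction}

\subsection{The question}

Write $D=\frac{d}{dz}$ and let
\[
T=\sum_{i=1}^k Q_i(z)D^i,\qquad Q_i(z)=\sum_r\alpha_{i,r}z^r,\qquad Q_k\not\equiv0,
\]
be a differential operator with polynomial coefficients. It is \emph{exactly solvable} if $\deg Q_i\le i$ for all $i$, with equality for at least one $i$. Such an operator is triangular on monomials: with $n^{\underline i}=n(n-1)\cdots(n-i+1)$,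
\[
Tz^n=\lambda_nz^n+(\text{lower powers}),\qquad \lambda_n=\sum_{i}\alpha_{i,i}\,n^{\underline i}.
\]
If $\lambda_n$ differs from $\lambda_0,\dots,\lambda_{n-1}$, there is exactly one monic polynomial $p_n$ of degree $n$ with $Tp_n=\lambda_np_n$. Let $j=j_T\ge1$ be the largest $i$ with $\deg Q_i=i$. Then $\lambda_n$ is a polynomial in $n$ of degree $j$, so $p_n$ exists and is unique for all large $n$ (see \eqref{eq:gap} below). Let $r_n=r_n^T$ be the maximal modulus of the roots of $p_n$. How fast does $r_n$ grow?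

We study this when $T$ is \emph{degenerate}, that is, $j<k$. Multiplying $T$ by a nonzero constant changes no eigenpolynomial, so we normalize $\alpha_{j,j}=1$. Define
\[
d=d_T=\max_{\substack{j<i\le k\\ Q_i\not\equiv0}}\frac{i-j}{i-\deg Q_i}>0,
\]
and let $A=A_T$ be the set of indices $i$ at which the maximum is attained. For $i\in A$ put
\[
e_i=i-\deg Q_i,\qquad \alpha_i=\alpha_{i,\deg Q_i},\qquad\text{so that}\quad i-j=d\,e_i .
\]
Let $\ell=\max A$ and $m=\deg Q_\ell$, and set
\[
U(\mathcal C,z)=z^j\mathcal C^j+\sum_{i\in A}\alpha_{i}z^{\deg Q_i}\mathcal C^i,\qquad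
V(\mathcal C)=U(\mathcal C,1)=\mathcal C^j+\sum_{i\in A}\alpha_i\mathcal C^i .
\]
A critical value of $V$ is a value $V(c)$ with $V'(c)=0$. Let $\zeta_{\min}$ be a nonzero critical value of least modulus (one exists, see Theorem~\ref{thm:bounds}(a)), and define $c_T>0$ by
\begin{equation}\label{eq:cT}
c_T^{\,j(\ell-m)/(\ell-j)}=\frac1{|\zeta_{\min}|},\qquad\text{equivalently}\qquad c_T=|\zeta_{\min}|^{-d/j};
\end{equation}
the two forms agree because $d=(\ell-j)/(\ell-m)$.

Bergkvist's conjecture states that $\lim r_n/n^{d}$ exists and is a positive constant for every degenerate exactly solvable $T$. Conjecture~2 of \cite{BR} asserts that the constant is $c_T$. The question is whether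
\begin{equation}\label{eq:conj}
\lim_{n\to\infty}\frac{r_n}{n^{d}}\ \text{ exists and equals } c_T
\end{equation}
for every degenerate exactly solvable $T$. The answer is no.

\subsection{Why one would guess this formula}\label{ss:heur}

Suppose that the roots of $p_n$ have size $n^{d}$. Put $z=n^{d}w$ and suppose that $p_n'/p_n\approx n^{1-d}\,\mathcal C(w)$, and more generally $p_n^{(i)}/p_n\approx(n^{1-d}\mathcal C)^i$. Then the term $\alpha_{i,r}z^rD^i$ of $T$ contributes $\alpha_{i,r}w^r\mathcal C^i$ times a power of $n$ whose exponent exceeds that of $z^jD^j$ by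
\[
\kappa(i,r)=i-j-d(i-r).
\]
The exponent $d_T$ is the one for which $\kappa\le0$ throughout, and the terms of $U$ are exactly those with $\kappa=0$. So $Tp_n=\lambda_np_n$ becomes, in the limit, the algebraic equation $U(\mathcal C,w)=1$. With $u=\mathcal C\,w^{1-1/d}$ it reads
\[
V(u)=w^{-j/d},
\]
since $w^{\deg Q_i}\mathcal C^i=w^{-e_i}(w\mathcal C)^i=w^{-e_i+i/d}u^i=w^{j/d}u^i$. The finite nonzero branch points of the algebraic function $\mathcal C(w)$ are among the points where $w^{-j/d}$, for some choice of the fractional power, is a nonzero critical value of $V$. The farthest of these candidates has $|w|=|\zeta_{\min}|^{-d/j}=c_T$. Formula \eqref{eq:cT} thus says that the rescaled roots reach as far as the farthest candidate.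

The weak spot is that $\mathcal C$ has several branches, while $p_n$ selects the one with $w\,\mathcal C(w)\to1$ at infinity. The farthest branch point need not lie on that branch.

\subsection{Results}

\begin{theorem}[Counterexample]\label{thm:counter}
For $0<\varepsilon<\frac12$ let
\[
V_\varepsilon(t)=t(1-t)^2+\varepsilon t^2(3-2t)=t+(3\varepsilon-2)t^2+(1-2\varepsilon)t^3,\qquad T_\varepsilon=zV_\varepsilon(D).
\]
Then $T_\varepsilon$ is a degenerate exactly solvable operator with $d=1$ and $c_{T_\varepsilon}\ge1/\varepsilon$, but $r_n\le45\,n$ for all $n\ge3$. For $\varepsilon=\frac1{100}$, that is, for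
\[
T=zD-\tfrac{197}{100}\,zD^2+\tfrac{98}{100}\,zD^3,
\]
one has $c_T=100$ exactly.
\end{theorem}

Hence \eqref{eq:conj} fails for $T_\varepsilon$ whenever $\varepsilon<\frac1{45}$, and $c_T$ can be too large by an arbitrary factor.

To state what does hold in general, let $\xi^\infty(x)=1+\sum_{\nu\ge1}\xi_\nu x^\nu$ be the power series solution, with constant term $1$, of
\begin{equation}\label{eq:limit}
\xi^j+\sum_{i\in A}\alpha_ix^{e_i}\xi^i=1 .
\end{equation}
It is the selected branch, written as $\xi=w\,\mathcal C$ with $x=1/w$. It exists, is unique and converges near $0$, because the $\xi$-derivative of the left side at $(x,\xi)=(0,1)$ is $j\ne0$. Put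
\[
\Lambda_T=\sup_{\nu\ge1}|\xi_\nu|^{1/\nu},\qquad R_T=\limsup_{\nu\to\infty}|\xi_\nu|^{1/\nu}.
\]

\begin{theorem}[Two-sided bounds]\label{thm:bounds}
Let $T$ be a degenerate exactly solvable operator.
\begin{enumerate}
\item[(a)] There is a nonzero critical value $\zeta$ of $V$ with $R_T=|\zeta|^{-d/j}$. Hence $0<R_T\le c_T$. If $|A|=1$, then $R_T=c_T$.
\item[(b)] $\displaystyle\liminf_{n\to\infty} r_n/n^{d}\ge\Lambda_T\ge R_T$.
\item[(c)] $\displaystyle\limsup_{n\to\infty}r_n/n^{d}<\infty$.
\end{enumerate}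
\end{theorem}

So $r_n$ has exact order $n^{d}$ for every degenerate $T$, and $\liminf r_n/n^d\ge c_T$ if $|A|=1$. (That $\liminf r_n/n^{d}$ is positive is shown in an unpublished preprint; the bound above is explicit.) For the operators $T_\varepsilon$ with $\varepsilon<\frac1{45}$ we have $R_T\le45<c_T$. So one might hope to repair the conjecture by replacing $c_T$ by $R_T$. This does not work:

\begin{theorem}[Failure in the other direction]\label{thm:other}
For every $\delta\in(0,1)$ there is a degenerate exactly solvable $T$ with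
\[
\liminf_{n\to\infty}\frac{r_n}{n^{d}}\ge(2-3\delta)\,c_T .
\]
Since $c_T\ge R_T$, for $\delta<\frac23$ this limit inferior is also at least $(2-3\delta)R_T$.
\end{theorem}

Finally, here is a family for which \eqref{eq:conj} is true; it shows that the bounds in Theorem~\ref{thm:bounds}(b) are attained.

\begin{theorem}\label{thm:family}
Let $T=zD+\alpha z^mD^\ell$ with $\ell\ge2$, $0\le m<\ell$, $\alpha\ne0$. Then $d=\frac{\ell-1}{\ell-m}$,
\[
c_T=\Big(\frac{|\alpha|\,\ell^\ell}{(\ell-1)^{\ell-1}}\Big)^{1/(\ell-m)},\qquad r_n\le c_Tn^{d}\ \text{ for all } n\ge1,\qquad \lim_{n\to\infty}\frac{r_n}{n^{d}}=c_T .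
\]
\end{theorem}

We do not settle whether $\lim r_n/n^{d}$ exists for every degenerate $T$.

\subsection{The method}

Everything rests on the power sums $s_\nu=\sum_lz_l^\nu$ of the roots of $p_n$. The eigenvalue equation, divided by $p_n$, is a recursion for them, and for fixed $\nu$ and large $n$ this recursion is a small perturbation of the recursion for the coefficients of $\xi^\infty$. Letting $n\to\infty$ with $\nu$ fixed gives the lower bounds. Taking absolute values in the recursion gives upper bounds that depend only on the sizes of the coefficients of $T$, but only for $\nu\le n$. An elementary lemma shows that the first $n$ power sums suffice to bound the roots. Bounds of this kind hardly notice a small change of $T$, whereas $\zeta_{\min}$ can jump: a critical value $0$, which \eqref{eq:cT} ignores, can become a tiny nonzero one. That is the counterexample.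

\medskip
\noindent\textbf{Notation.} $[x^\nu]F$ is the coefficient of $x^\nu$ in a power series $F$, and $F\ll G$ means $[x^\nu]F\le[x^\nu]G$ for all $\nu$.

\section{Power sums of the roots}\label{sec:power}

\subsection{The smallest case}\label{ss:laguerre}

Take $T=zD-zD^2$. Here $j=1$, $d=1$, $A=\{2\}$, $\lambda_n=n$, and $V(t)=t-t^2$ has the single critical value $\frac14$, so $c_T=4$. Let $p=p_n$ and
\[
X=\frac{zp'}p=\sum_{\nu\ge0}s_\nu z^{-\nu}.
\]
Since $z^2p''/p=zX'+X^2-X$, the equation $zp'-zp''=np$ becomes $X-z^{-1}(zX'+X^2-X)=n$. Rescale: $z=n/x$ and $X=n\xi$, so that $\xi=\sum_{\nu\ge0}\sigma_\nu x^\nu$ with $\sigma_\nu=s_\nu/n^{1+\nu}$ and $\sigma_0=1$. As $z\frac d{dz}=-x\frac d{dx}$,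
\[
\xi=1+x\Big(\xi^2-\frac{\xi+x\xi'}n\Big),\qquad\text{i.e.}\qquad
\sigma_\nu=\sum_{l=0}^{\nu-1}\sigma_l\sigma_{\nu-1-l}-\frac\nu n\,\sigma_{\nu-1}\quad(\nu\ge1).
\]

\emph{Lower bound.} For fixed $\nu$ and $n\to\infty$ the last term disappears, and $\sigma_\nu$ tends to the Catalan number $\xi_\nu$, where $\xi^\infty=1+x(\xi^\infty)^2=1+x+2x^2+5x^3+\cdots$. Since $|s_\nu|\le nr_n^\nu$, we get $\liminf r_n/n\ge\xi_\nu^{1/\nu}$ for each $\nu\ge1$. As $\xi^\infty=(1-\sqrt{1-4x})/(2x)$ has radius of convergence $\frac14$, we obtain $\liminf r_n/n\ge4=c_T$.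

\emph{Upper bound.} For $\nu\ge2$ the total coefficient of $\sigma_{\nu-1}$ in the recursion is $2-\frac\nu n$, which lies in $[0,2]$ as long as $\nu\le2n$. Also $\sigma_1=1-\frac1n$. So $0\le\sigma_\nu\le\xi_\nu\le4^\nu$ for $\nu\le n$. For $\nu>2n$ the coefficient $2-\frac\nu n$ is negative, and this argument stops. But the first $n$ power sums determine $p_n$, and Lemma~\ref{lem:roots} below converts $|s_\nu|\le n(4n)^\nu$ for $\nu\le n$ into $r_n\le20n$: the right order, with a wasteful constant.

A wasteful constant is enough for a counterexample. In the general case the limit equation \eqref{eq:limit} can have more terms, and the radius of convergence of $\xi^\infty$ need not be governed by the smallest nonzero critical value.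

\subsection{The general recursion}

Let $T$ be degenerate exactly solvable and let $n\ge1$ be such that $p=p_n$ exists and is unique. Let $z_1,\dots,z_n$ be the roots of $p$, and let $s_\nu$ and $X=zp'/p$ be as above. Put $E_i=z^ip^{(i)}/p$. Differentiating the quotient gives $zE_i'=iE_i+E_{i+1}-XE_i$, so
\[
E_0=1,\qquad E_{i+1}=zE_i'+(X-i)E_i .
\]
Substitute $z=n^{d}/x$, $X=n\xi$, $E_i=n^i\varepsilon_i$, and write
\[
\xi=1+\sum_{\nu\ge1}\sigma_\nu x^\nu,\qquad \sigma_\nu=\frac{s_\nu}{n^{1+d\nu}},\qquad \varepsilon_i=\sum_{\nu\ge0}\varepsilon_{i,\nu}x^\nu .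
\]
Then $\varepsilon_0=1$, $\varepsilon_1=\xi$, and since $z\frac d{dz}=-x\frac d{dx}$,
\begin{equation}\label{eq:rec}
\varepsilon_{i+1,\nu}=\Big(1-\frac{i+\nu}n\Big)\varepsilon_{i,\nu}+\sum_{l=1}^\nu\sigma_l\,\varepsilon_{i,\nu-l}.
\end{equation}
Thus \eqref{eq:rec} expresses $\varepsilon_{i,\nu}$ as a polynomial in $\sigma_1,\dots,\sigma_\nu$, homogeneous of weight $\nu$ when $\sigma_l$ has weight $l$. Regarding the $\sigma_l$ in this polynomial as indeterminates, we write $\varepsilon_{i,\nu}^{[q]}$ for its part of degree $q$. If the factor $1-\frac{i+\nu}n$ were $1$, we would have $\varepsilon_i=\xi^i$. The next lemma says that, for $\nu\le n$, replacing it by $1$ can only increase the bounds.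

\begin{lemma}\label{lem:maj}
Let $\hat y=\sum_{l\ge1}|\sigma_l|x^l$. For $0\le i\le n$, $0\le\nu\le n$ and $q\ge0$,
\[
\big|\varepsilon_{i,\nu}^{[q]}\big|\le\binom iq[x^\nu]\hat y^{\,q},\qquad\text{hence}\qquad |\varepsilon_{i,\nu}|\le[x^\nu](1+\hat y)^i .
\]
\end{lemma}

\begin{proof}
For $i=0$ this is clear, as $\varepsilon_0=1$. If $0\le i\le n-1$ and $0\le\nu\le n$, then $0\le i+\nu\le2n$, so $|1-\frac{i+\nu}n|\le1$. By \eqref{eq:rec} and the claim for $i$,
\[
\big|\varepsilon_{i+1,\nu}^{[q]}\big|\le\binom iq[x^\nu]\hat y^{\,q}+\sum_{l=1}^\nu|\sigma_l|\binom i{q-1}[x^{\nu-l}]\hat y^{\,q-1}=\binom{i+1}q[x^\nu]\hat y^{\,q},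
\]
where the sum over $l$ is absent if $q=0$. Summing over $q$ gives the second bound.
\end{proof}

\subsection{The first $n$ power sums control the roots}

\begin{lemma}\label{lem:roots}
Let $p$ be a monic polynomial of degree $n\ge1$ whose power sums satisfy $|s_\nu|\le nB^\nu$ for $1\le\nu\le n$, with some $B>0$. Then all roots of $p$ satisfy $|z|\le5B$.
\end{lemma}

\begin{proof}
Put $x=1/z$ and
\[
z^{-n}p(z)=\prod_l(1-z_lx)=\sum_{\nu\le n}b_\nu x^\nu=\exp\Big(-\sum_{\nu\ge1}\frac{s_\nu x^\nu}\nu\Big)\quad\text{near }x=0 .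
\]
The truncation $E(x)=\exp\big(-\sum_{\nu=1}^ns_\nu x^\nu/\nu\big)$ is entire and has no zeros, and $[x^\nu]E=b_\nu$ for $\nu\le n$. We show that, for small $|x|$, the tail of its Taylor series beyond $x^n$ is smaller than $|E|$. For all $\nu$,
\[
\big|[x^\nu]E\big|\le[x^\nu]\exp\Big(n\sum_{\mu\ge1}\frac{B^\mu x^\mu}\mu\Big)=[x^\nu](1-Bx)^{-n}=\binom{n+\nu-1}\nu B^\nu .
\]
Let $u=B|x|<\frac15$. Then $|E(x)|\ge\exp(-n\sum_{\mu\ge1}u^\mu/\mu)=(1-u)^n$. Since $2u<1$, we have $u^\nu\le(2u)^n2^{-\nu}$ for $\nu>n$. Hence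
\[
\Big|E(x)-\sum_{\nu\le n}b_\nu x^\nu\Big|\le\sum_{\nu>n}\binom{n+\nu-1}\nu u^\nu\le(2u)^n\big(1-\tfrac12\big)^{-n}=(4u)^n<(1-u)^n\le|E(x)| .
\]
So $z^{-n}p(z)=\sum_{\nu\le n}b_\nu x^\nu\ne0$ whenever $0<|x|<1/(5B)$, i.e.\ $|z|>5B$.
\end{proof}

\section{The counterexample}

The idea is visible at $\varepsilon=0$. The cubic $V_0(t)=t(1-t)^2$ has critical values $\frac4{27}$, at $t=\frac13$, and $0$, at $t=1$. Formula \eqref{eq:cT} ignores the value $0$. The inverse branch of $V_0$ that starts at $V_0(0)=0$ rises along $0\le t\le\frac13$ and does not pass near $t=1$. Now perturb so that the value at $t=1$ becomes $\varepsilon$: for \eqref{eq:cT} this is suddenly the decisive critical value, while the operator has hardly changed.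

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $a_2=3\varepsilon-2$ and $a_3=1-2\varepsilon$. Since $0<\varepsilon<\frac12$, both are nonzero, $|a_2|\le2$ and $|a_3|\le1$. The operator $T_\varepsilon=zD+a_2zD^2+a_3zD^3$ has order $3$, and $\deg Q_1=\deg Q_2=\deg Q_3=1$. So it is exactly solvable with $j=1$, $\alpha_{1,1}=1$, and degenerate. Further
\[
d=\max\Big\{\frac{2-1}{2-1},\frac{3-1}{3-1}\Big\}=1,\qquad A=\{2,3\},\qquad\ell=3,\quad m=1,\quad V=V_\varepsilon .
\]
By \eqref{eq:cT}, $c_{T_\varepsilon}=1/|\zeta_{\min}|$. Also $\lambda_n=n$, so $p_n$ exists and is unique for every $n$.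

\emph{The predicted constant.} We compute
\[
V_\varepsilon'(t)=(1-t)(1-3t)+6\varepsilon t(1-t)=(1-t)(1-3a_3t).
\]
So $t=1$ is a critical point, with $V_\varepsilon(1)=\varepsilon\ne0$. Hence $|\zeta_{\min}|\le\varepsilon$ and $c_{T_\varepsilon}\ge1/\varepsilon$. At the other critical point $t=\frac1{3a_3}$ we have $a_3t^2=-\frac13(1+2a_2t)$, so the critical value is $t+a_2t^2+a_3t^3=\frac t3(2+a_2t)$. For $\varepsilon=\frac1{100}$ this gives
\begin{equation}\label{eq:othervalue}
t=\frac{50}{147},\qquad \frac t3(2+a_2t)=\frac{50}{441}\cdot\frac{195.5}{147}=\frac{9775}{64827}>\frac1{100},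
\end{equation}
so $\zeta_{\min}=\frac1{100}$ and $c_T=100$.

\emph{The true size of the roots.} Let $n\ge3$. Dividing $T_\varepsilon p=np$ by $p$ gives $E_1+a_2z^{-1}E_2+a_3z^{-2}E_3=n$. With $z=n/x$ and $E_i=n^i\varepsilon_i$ this is
\[
\xi+a_2x\,\varepsilon_2+a_3x^2\varepsilon_3=1,\qquad\text{i.e.}\qquad \sigma_\nu=-a_2\,\varepsilon_{2,\nu-1}-a_3\,\varepsilon_{3,\nu-2}\quad(\nu\ge1),
\]
where $\varepsilon_{3,-1}=0$. As $n\ge3$, Lemma~\ref{lem:maj} gives, for $1\le\nu\le n$,
\[
|\sigma_\nu|\le[x^\nu]\big\{2x(1+\hat y)^2+x^2(1+\hat y)^3\big\},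
\]
and the right side involves only $|\sigma_l|$ with $l<\nu$. Let $y=\sum_{\nu\ge1}y_\nu x^\nu$ be the formal power series with $y=2x(1+y)^2+x^2(1+y)^3$. Its coefficients are determined successively and are nonnegative. By induction, $|\sigma_\nu|\le y_\nu$ for $1\le\nu\le n$.

We claim $y_\nu\le9^\nu$. Let $Y_N=\sum_{\nu=1}^Ny_\nu9^{-\nu}$, so $Y_0=0$. The coefficients of $2x(1+y)^2+x^2(1+y)^3$ up to $x^{N+1}$ involve only $y_1,\dots,y_N$, and everything is nonnegative. So if $Y_N\le1$, then
\[
Y_{N+1}\le\tfrac29(1+Y_N)^2+\tfrac1{81}(1+Y_N)^3\le\tfrac89+\tfrac8{81}<1 .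
\]
Hence $Y_N\le1$ for all $N$, which proves the claim. Therefore $|s_\nu|=n^{1+\nu}|\sigma_\nu|\le n(9n)^\nu$ for $1\le\nu\le n$, and Lemma~\ref{lem:roots} with $B=9n$ gives $r_n\le45n$.
\end{proof}

\section{Two-sided bounds for every degenerate operator}

In this section we prove Theorem~\ref{thm:bounds}. Compared with the counterexample there are two new points. For $j\ge2$ the eigenvalue equation is no longer solved for $\sigma_\nu$, so we must isolate the part that is linear in $\sigma_\nu$. And we must relate the radius of convergence of $\xi^\infty$ to the critical values of $V$.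

\subsection{The coefficient equations}

Since $\alpha_{i,i}=0$ for $i>j$ and $\alpha_{j,j}=1$, we can write $\lambda_N=N^j+\sum_{i<j}c_iN^i$. Put $C=\sum_{i<j}i|c_i|$. For $0\le M<n$ and $i\ge1$,
\[
n^{i-1}\le\frac{n^i-M^i}{n-M}=\sum_{a+b=i-1}n^aM^b\le i\,n^{i-1}.
\]
Use the lower bound for $i=j$ and the upper bound for $1\le i<j$, where $n^{i-1}\le n^{j-2}$. With $M=n-\nu$ this gives
\begin{equation}\label{eq:gap}
|\lambda_n-\lambda_{n-\nu}|\ge\nu\,(n^{j-1}-Cn^{j-2})\ge\tfrac12\,\nu\,n^{j-1}\qquad(1\le\nu\le n,\ n\ge\max(1,2C)).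
\end{equation}
In particular $p_n$ exists and is unique for such $n$.

Divide $Tp=\lambda_np$ by $n^jp$. As $z^rp^{(i)}/p=z^{r-i}E_i=n^{\,i-d(i-r)}x^{i-r}\varepsilon_i$, this gives
\begin{equation}\label{eq:main}
\sum_{i,r}\alpha_{i,r}\,n^{\kappa(i,r)}x^{i-r}\varepsilon_i=\lambda_nn^{-j},\qquad\kappa(i,r)=i-j-d(i-r).
\end{equation}
Whenever $\alpha_{i,r}\ne0$,
\begin{equation}\label{eq:kappa}
\kappa(i,r)\le0,\ \text{ with equality iff } (i,r)=(j,j)\ \text{ or }\ i\in A,\ r=\deg Q_i .
\end{equation}
Indeed, if $i\le j$, then $i-j\le0$ and $d(i-r)\ge0$, and both vanish only for $(i,r)=(j,j)$. If $i>j$, then $d(i-r)\ge d(i-\deg Q_i)\ge i-j$ by the definition of $d$, with equality in both places iff $r=\deg Q_i$ and $i\in A$.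

\begin{lemma}\label{lem:linear}
For $\nu\ge1$ we have $\varepsilon_{i,\nu}^{[0]}=0$ and
\[
\varepsilon_{i,\nu}^{[1]}=c_{i,\nu}\sigma_\nu,\qquad c_{i,\nu}=\frac{n^{\underline i}-(n-\nu)^{\underline i}}{\nu\,n^{i-1}} .
\]
Consequently the coefficient of $x^\nu$ on the left of \eqref{eq:main} equals $L_\nu\sigma_\nu$ plus a polynomial in $\sigma_1,\dots,\sigma_{\nu-1}$, where
\begin{equation}\label{eq:L}
L_\nu=\frac{\lambda_n-\lambda_{n-\nu}}{\nu\,n^{j-1}} .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:rec}, $\varepsilon_{i,0}=n^{\underline i}/n^i$, and $\varepsilon_{i,\nu}^{[0]}=0$ for $\nu\ge1$ by induction on $i$. For $1\le l<\nu$ the product $\sigma_l\varepsilon_{i,\nu-l}$ therefore has no part of degree $\le1$. So the linear part of $\varepsilon_{i+1,\nu}$ is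
\[
\Big(1-\frac{i+\nu}n\Big)\varepsilon_{i,\nu}^{[1]}+\sigma_\nu\varepsilon_{i,0},
\]
a multiple $c_{i+1,\nu}\sigma_\nu$ of $\sigma_\nu$ by induction. We have $c_{0,\nu}=0$, and inductively
\[
c_{i+1,\nu}=\frac{n-i-\nu}n\,c_{i,\nu}+\frac{n^{\underline i}}{n^i}
=\frac{(n-i-\nu)n^{\underline i}-(n-\nu)^{\underline{i+1}}+\nu n^{\underline i}}{\nu\,n^i}
=\frac{n^{\underline{i+1}}-(n-\nu)^{\underline{i+1}}}{\nu\,n^i}.
\]
In the coefficient of $x^\nu$ in \eqref{eq:main}, the terms with $r=i$ carry $n^{\kappa(i,i)}=n^{i-j}$ and contribute in degree one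
\[
\sum_i\alpha_{i,i}n^{i-j}c_{i,\nu}\sigma_\nu=L_\nu\sigma_\nu .
\]
Their parts of degree $\ge2$ have weight $\nu$, so they involve only $\sigma_l$ with $l<\nu$. The terms with $r<i$ carry a factor $x^{i-r}$ and involve only $\sigma_l$ with $l\le\nu-(i-r)<\nu$.
\end{proof}

The right side of \eqref{eq:main} is constant, so for $\nu\ge1$ the coefficient in Lemma~\ref{lem:linear} is zero. Together with Lemma~\ref{lem:maj} and $n^{\kappa}\le1$ this yields, for $n\ge k$ and $1\le\nu\le n$,
\begin{equation}\label{eq:maj}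
|L_\nu|\,|\sigma_\nu|\le[x^\nu]F(x,\hat y),\qquad
F(x,y)=\sum_{i\le j}|\alpha_{i,i}|\big((1+y)^i-1-iy\big)+\sum_{r<i}|\alpha_{i,r}|x^{i-r}(1+y)^i .
\end{equation}
Every term of $F$ either contains a positive power of $x$ or has degree at least $2$ in $y$. So the right side of \eqref{eq:maj} depends only on $|\sigma_l|$ with $l<\nu$.

\subsection{Upper bound: proof of Theorem~\ref{thm:bounds}(c)}

Let $n\ge\max(k,1,2C)$. By \eqref{eq:gap}, $|L_\nu|\ge\frac12$ for $1\le\nu\le n$. Consider $y=2F(x,y)$ with $y(0)=0$. Since $F(0,0)=0$ and $\partial F/\partial y(0,0)=0$, the implicit function theorem gives a unique solution $y=\sum_{\nu\ge1}y_\nu x^\nu$ analytic near $0$. The coefficient $y_\nu$ is a polynomial with nonnegative coefficients in $y_1,\dots,y_{\nu-1}$, so $y_\nu\ge0$. By \eqref{eq:maj} and induction, $|\sigma_\nu|\le y_\nu$ for $1\le\nu\le n$. Choose $x_0>0$, independent of $n$, in the disc of convergence with $y(x_0)\le1$. Then $y_\nu\le x_0^{-\nu}$, that is, $|s_\nu|\le n(n^{d}/x_0)^\nu$ for $1\le\nu\le n$,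 and Lemma~\ref{lem:roots} gives $r_n\le5n^{d}/x_0$. \qed

\subsection{Lower bound: proof of Theorem~\ref{thm:bounds}(b)}

Fix $\nu\ge1$ and let $n\to\infty$; write $\sigma_\nu^{(n)}$ for $\sigma_\nu$. By \eqref{eq:L}, $L_\nu\to j\ne0$. By Lemma~\ref{lem:linear}, the coefficient of $x^\nu$ in \eqref{eq:main} expresses $L_\nu\sigma_\nu^{(n)}$ as a polynomial in $\sigma_1^{(n)},\dots,\sigma_{\nu-1}^{(n)}$. Its coefficients converge, since they are built from $\alpha_{i,r}n^{\kappa(i,r)}$, where $n^\kappa\to1$ or $0$, and from the factors $1-\frac{i+\mu}n\to1$ of \eqref{eq:rec}. By induction on $\nu$, each $\sigma_\nu^{(n)}$ converges. In the limit \eqref{eq:rec} says $\varepsilon_{i+1}=\xi\varepsilon_i$, so $\varepsilon_i=\xi^i$. By \eqref{eq:kappa} and $\lambda_nn^{-j}\to1$, equation \eqref{eq:main} becomes \eqref{eq:limit}. Uniqueness of $\xi^\infty$ gives $\sigma_\nu^{(n)}\to\xi_\nu$. Finally $|s_\nu|\le nr_n^\nu$ means $|\sigma_\nu^{(n)}|\le(r_n/n^{d})^\nu$. Hence $|\xi_\nu|^{1/\nu}\le\liminf r_n/n^{d}$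 for every $\nu\ge1$, and taking the supremum gives $\Lambda_T\le\liminf r_n/n^{d}$. Clearly $\Lambda_T\ge R_T$. \qed

\subsection{The radius of convergence: proof of Theorem~\ref{thm:bounds}(a)}

Near $u=0$ let
\[
\Theta(u)=u\Big(1+\sum_{i\in A}\alpha_iu^{i-j}\Big)^{1/j},\qquad \Theta^j=V,
\]
with the branch of the root that is $1$ at $u=0$. Let $g=\Theta^{-1}$ be the local inverse, so $V(g(s))=s^j$ and $g(s)=s+\cdots$, and let $\rho$ be the radius of convergence of $g$. The identity $V(g(s))=s^j$ holds for all $|s|<\rho$.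

\emph{Step 1: $R_T=\rho^{-d}$.} This is the substitution of Section~\ref{ss:heur}; some care is needed because $d$ may be fractional. Write $d=a/b$ in lowest terms. From $b(i-j)=a\,e_i$ we get $e_i=bf_i$ and $i-j=af_i$ with integers $f_i\ge1$ for $i\in A$. So \eqref{eq:limit} contains only powers of $x^b$, and by uniqueness $\xi^\infty(x)=\Xi(x^b)$, where
\[
\Xi(w)^j\Big(1+\sum_{i\in A}\alpha_iw^{f_i}\,\Xi(w)^{af_i}\Big)=1,\qquad\Xi(0)=1 .
\]
Put $u=s\,\Xi(s^a)$. With $w=s^a$ we have $w^{f_i}=s^{i-j}$, so the equation says $V(u)=s^j$, and $u=s+\cdots$. Hence $\Theta(u)=s$ and $u=g(s)$. So $\Xi(s^a)$ has radius of convergence $\rho$, $\Xi$ has radius $\rho^a$, and $\xi^\infty$ has radius $\rho^{a/b}=\rho^{d}$.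

\emph{Step 2: $0<\rho<\infty$.} Clearly $\rho>0$. Suppose $\rho=\infty$. Since $\deg V=\ell$, the identity $V(g(s))=s^j$ forces $|g(s)|=O(|s|^{j/\ell})$ as $|s|\to\infty$, and $j/\ell<1$. By Liouville's theorem $g$ is constant, contradicting $g'(0)=1$. (Here degeneracy enters: it makes $A$ nonempty, so that $\ell>j$.)

\emph{Step 3: $\rho^j=|\zeta|$ for a nonzero critical value $\zeta$ of $V$.} Some point $s_0$ with $|s_0|=\rho$ is singular, i.e.\ $g$ does not continue analytically to a neighborhood of $s_0$. Suppose $s_0^j$ is not a critical value of $V$. Then $s_0^j$ has $\ell$ distinct simple preimages under $V$, and over a small disc $\Delta$ around $s_0$ the solutions $u$ of $V(u)=s^j$ form $\ell$ analytic functions of $s$ with pairwise disjoint ranges. The set $\Delta\cap\{|s|<\rho\}$ is connected, so $g$ coincides there with one of them and continues to $\Delta$, a contradiction. Hence $\zeta=s_0^j$ is a critical value; it is nonzero and $|\zeta|=\rho^j$.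

\emph{Conclusion.} $R_T=\rho^{-d}=|\zeta|^{-d/j}\le|\zeta_{\min}|^{-d/j}=c_T$, and $R_T>0$. If $A=\{\ell\}$, then $V(u)=u^j+\alpha_\ell u^\ell$ has the nonzero critical points $u$ with $u^{\ell-j}=-\frac j{\ell\alpha_\ell}$, and the values there are $u^j(1-\frac j\ell)$. These all have the same modulus, and the possible critical point $u=0$ has value $0$. So $|\zeta|=|\zeta_{\min}|$ and $R_T=c_T$. \qed

\begin{remark}
For $T_{1/100}$ the nonzero critical values are $\frac1{100}$ and $\frac{9775}{64827}$, by \eqref{eq:othervalue}, and $R_T=1/\rho$. Since $R_T\le\liminf r_n/n\le45$, the value $\rho=\frac1{100}$ is excluded. Hence $R_T=\frac{64827}{9775}$ and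
\[
6.63\le\liminf r_n/n\le\limsup r_n/n\le45 .
\]
\end{remark}

\section{The predicted constant can be too small}

By Theorem~\ref{thm:bounds}(b), every coefficient of $\xi^\infty$ gives a lower bound, not only the asymptotic growth of the coefficients. We exploit $\xi_1$. Let $V=t+a_2t^2+\cdots$ be a polynomial with $a_2\ne0$ and $T=zV(D)$. As in Theorem~\ref{thm:counter}, $j=d=1$, the polynomial attached to $T$ is $V$ (here $e_i=i-1$), and $c_T=1/|\zeta_{\min}|$. The coefficient of $x$ in \eqref{eq:limit} gives $\xi_1=-a_2$. So we want $|a_2|$ to be large while all critical values stay away from $0$. The inverse branch $g(s)=s-a_2s^2+\cdots$ is injective on $|s|<\rho$, because $V\circ g=\mathrm{id}$ there. An injective function on the unit disc with a large second coefficient is the Koebe function $v/(1-v)^2=v+2v^2+\cdots$. We therefore look for a polynomial whose inverse branch at $0$ is close to the Koebe function.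

\begin{proposition}\label{prop:V}
For every $\delta\in(0,1)$ there is a polynomial $V=t+a_2t^2+\cdots$ with $|a_2|\ge2-\delta$, all of whose critical values have modulus at least $1-\delta$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:other} from Proposition~\ref{prop:V}]
Let $T=zV(D)$ with $V$ as in the proposition. Then $c_T\le1/(1-\delta)$, so by Theorem~\ref{thm:bounds}(b)
\[
\liminf_{n\to\infty}\frac{r_n}n\ge|\xi_1|=|a_2|\ge2-\delta\ge(2-\delta)(1-\delta)\,c_T\ge(2-3\delta)\,c_T .
\]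
If $\delta<\frac23$, then $2-3\delta>0$, and $c_T\ge R_T$ (Theorem~\ref{thm:bounds}(a)) gives the last claim.
\end{proof}

To prove the proposition, let $\mathfrak k(v)=v/(1-v)^2$ be the Koebe function, which maps the unit disc conformally onto $S=\mathbb C\setminus(-\infty,-\frac14]$, and let $V_0=\mathfrak k^{-1}=t-2t^2+\cdots$ on $S$. Runge's theorem provides polynomials $P$ close to $V_0$ on a large compact subset of $S$, but we do not control their critical values elsewhere. The remedy is to add a polynomial $W$ that is tiny on the compact set and huge, with a huge derivative, away from it. Then all critical points of $P+W$ lie in a collar around the compact set, and since $W'$ is much larger than $W$ there, $W$ is negligible at these critical points. So the critical values are close to values of $P$ on the collar, where $|P|$ is nearly $1$ or larger than a number close to $1$. The polynomial $W$ will be a multiple of the polynomial part of a large power of an exterior conformal map.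

\begin{proof}[Proof of Proposition~\ref{prop:V}]
Fix $r\in(0,1)$ and $\eta>0$ with $4\eta<r$; at the end $r\to1$ and $\eta\to0$.

\emph{The set.} Let $K=\mathfrak k(\{|v|\le r\})$, a Jordan curve together with its interior, with $0$ in the interior. Let $\Phi$ map $\widehat{\mathbb C}\setminus K$ conformally onto $\{|w|>1\}\cup\{\infty\}$ with $\Phi(\infty)=\infty$, and let $\Psi=\Phi^{-1}$. Put $G=\log|\Phi|$ outside $K$ and $G=0$ on $K$; this is continuous on $\mathbb C$. For $c>0$ the set $G_c=\{G\le c\}$ is compact, and its complement $\Psi(\{|w|>e^c\})$ is connected. These sets decrease to $K\subset S$ as $c\to0$, so we can choose $s>0$ with $G_{2s}\subset S$.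

\emph{The polynomial $P$.} The function $V_0$ is injective and analytic on $S$, so $V_0'$ has no zeros, and $|V_0|>r$ on $S\setminus K$. By Runge's theorem there are polynomials converging to $V_0$ uniformly on $G_{2s}$; by Cauchy's estimates their derivatives converge uniformly on $G_{3s/2}$. Hence there is a polynomial $P$ such that
\begin{equation}\label{eq:P}
P'\ne0\ \text{on }G_{3s/2},\qquad |P|\ge r-\eta\ \text{on }G_{2s}\setminus K,\qquad |P(0)|,\ |P'(0)-1|,\ |\tfrac12P''(0)+2|\le\eta .
\end{equation}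
Since $\eta<1$, $P$ is not constant. The function $P\circ\Psi$ has a pole of order $D_0=\deg P$ at $\infty$, so with some constant $C_0$
\begin{equation}\label{eq:Pgrowth}
|w\,(P\circ\Psi)'(w)|\le C_0|w|^{D_0}\qquad(|w|\ge e^{s/2}).
\end{equation}

\emph{The polynomial $W_M$.} For $M\ge1$ let $F_M$ be the polynomial part of the Laurent expansion of $\Phi^M$ at $\infty$. It has degree $M$, and $h_M=\Phi^M-F_M$ is analytic in $\widehat{\mathbb C}\setminus K$ with $h_M(\infty)=0$. Let $\Gamma=\{G=s/8\}$, positively oriented. For $G(z)\ge s/4$, Cauchy's formula for the exterior of $\Gamma$ gives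
\[
h_M(z)=-\frac1{2\pi i}\int_\Gamma\frac{h_M(\zeta)}{\zeta-z}\,d\zeta=-\frac1{2\pi i}\int_\Gamma\frac{\Phi(\zeta)^M}{\zeta-z}\,d\zeta,
\]
because $F_M(\zeta)/(\zeta-z)$ is analytic on and inside $\Gamma$. So $|h_M(z)|\le C_1e^{Ms/8}$ for $G(z)\ge s/4$, with $C_1$ independent of $M$ and $z$. Write $F_M(\Psi(w))=w^M\psi_M(w)$. Then $|\psi_M-1|\le C_1e^{-Ms/8}$ on $|w|\ge e^{s/4}$. The function $\psi_M-1$ is analytic in $1/w$, also at $1/w=0$. Since $w\frac d{dw}=-y\frac d{dy}$ for $y=1/w$, Cauchy's estimate in the disc $|y|\le e^{-s/4}$ shows that $w\psi_M'(w)\to0$ uniformly on $|w|\ge e^{s/2}$ as $M\to\infty$. Put $W_M=e^{-sM}F_M$, so that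
\[
W_M\circ\Psi=e^{-sM}w^M\psi_M,\qquad w\,(W_M\circ\Psi)'=e^{-sM}w^M(M\psi_M+w\psi_M') .
\]
For all large $M$, at every point $z=\Psi(w)$ with $G(z)\ge s/2$,
\begin{equation}\label{eq:W}
\tfrac12e^{M(G(z)-s)}\le|W_M(z)|\le2e^{M(G(z)-s)},\qquad |w\,(W_M\circ\Psi)'(w)|\ge\tfrac M2\,|W_M(z)| .
\end{equation}

\emph{Critical points of $V_M=P+W_M$ for large $M$.} Since $\Psi'\ne0$, outside $K$ we may look for the critical points of $V_M\circ\Psi$.

(i) \emph{None on $G_{s/2}$.} By \eqref{eq:W}, $|W_M|\le2e^{-Ms/4}$ on $\{G=\frac34s\}$, hence on $G_{3s/4}$ by the maximum principle. So $W_M$ and its derivatives tend to $0$ uniformly on $G_{s/2}$, while $|P'|$ is bounded below there by \eqref{eq:P}.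

(ii) \emph{None on $\{G\ge\frac32s\}$.} There $G-s\ge\frac13G$, so by \eqref{eq:W}
\[
|w\,(W_M\circ\Psi)'|\ge\tfrac M4e^{M(G-s)}\ge\tfrac M4|w|^{M/3}.
\]
As soon as $M\ge3D_0$ and $M>4C_0$, this exceeds $C_0|w|^{D_0}\ge|w\,(P\circ\Psi)'|$; see \eqref{eq:Pgrowth}.

(iii) \emph{On $\{\frac s2\le G\le\frac32s\}$.} At a critical point $c=\Psi(w)$ we have $w(W_M\circ\Psi)'=-w(P\circ\Psi)'$. By \eqref{eq:W} and \eqref{eq:Pgrowth}, $|W_M(c)|\le\frac2MC_0e^{3sD_0/2}$. With \eqref{eq:P},
\[
|V_M(c)|\ge|P(c)|-|W_M(c)|\ge r-2\eta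
\]
for large $M$.

So all critical values of $V_M$ have modulus at least $r-2\eta$.

\emph{Normalization.} By (i) and \eqref{eq:P}, for large $M$ the numbers $|V_M(0)|$, $|V_M'(0)-1|$ and $|\frac12V_M''(0)+2|$ are at most $2\eta<1$. The polynomial $V=(V_M-V_M(0))/V_M'(0)$ satisfies $V(0)=0$, $V'(0)=1$,
\[
|a_2|\ge\frac{2-2\eta}{1+2\eta},
\]
and its critical values have modulus at least $\frac{r-4\eta}{1+2\eta}$. Take $r$ close to $1$ and then $\eta$ close to $0$.
\end{proof}

\section{A family for which the formula holds}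

We prove Theorem~\ref{thm:family}. If $A$ has one element, then $R_T=c_T$, and only the upper bound with the sharp constant is at stake. In Section~\ref{ss:laguerre} we used the recursion only for $\nu\le n$, and this cost a constant factor. The extra information now is that, after a rotation, the roots are nonnegative in the variable $z^e$, where $e=\ell-m$. This gives coefficient bounds for \emph{all} $\nu$ and makes Lemma~\ref{lem:roots} unnecessary.

\subsection{Reductions}

Here $j=1$, $A=\{\ell\}$, $d=\frac{\ell-1}e$, and $V=\mathcal C+\alpha\mathcal C^\ell$. At a critical point $\mathcal C^{\ell-1}=-\frac1{\ell\alpha}$, the value is $\mathcal C(1-\frac1\ell)$, of modulus $\frac{\ell-1}\ell(\ell|\alpha|)^{-1/(\ell-1)}$. The exponent in \eqref{eq:cT} is $\frac e{\ell-1}$, so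
\[
c_T^{\,e}=\Big(\frac\ell{\ell-1}\Big)^{\ell-1}\ell|\alpha|=\frac{|\alpha|\,\ell^\ell}{(\ell-1)^{\ell-1}} .
\]
By Theorem~\ref{thm:bounds}, $\liminf r_n/n^{d}\ge R_T=c_T$. It remains to show $r_n\le c_Tn^{d}$ for all $n\ge1$. As $\lambda_n=n$, every $p_n$ exists and is unique.

Replacing $p(z)$ by $p(\omega z)$ with $|\omega|=1$ preserves $zD$ and multiplies the coefficient of $z^mD^\ell$ by a power $\omega^{\pm e}$. It changes neither $r_n$ nor $c_T$. So we may assume $\alpha=-\tau$ with $\tau>0$. If $n<\ell$, then $p_n=z^n$ and $r_n=0$. Let $n\ge\ell$.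

We look for $p_n$ in the form $\sum_{t\ge0}b_tz^{n-et}$ with $b_0=1$. Comparing coefficients in $zp'-\tau z^mp^{(\ell)}=np$ gives
\begin{equation}\label{eq:bt}
b_t=-\frac\tau{et}\,\big(n-e(t-1)\big)^{\underline\ell}\;b_{t-1}\qquad(t\ge1).
\end{equation}
The falling factorial is positive as long as $n-e(t-1)\ge\ell$. Put $N=\lfloor\frac{n-\ell}e\rfloor+1$ and $n_0=n-eN$. Then $\ell-e\le n_0\le\ell-1$, and $n_0\ge0$ because $\ell-e=m$. So $n_0^{\underline\ell}=0$, the recursion \eqref{eq:bt} terminates, and $b_t\ne0$ exactly for $0\le t\le N$. The resulting polynomial is an eigenpolynomial, hence equal to $p_n$ by uniqueness. So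
\[
p_n=z^{n_0}f(z^e),\qquad \deg f=N\ge1,\qquad f(0)\ne0 .
\]

\subsection{A Rolle lemma and positivity of the roots}

Let $\theta=y\frac d{dy}$.

\begin{lemma}\label{lem:rolle}
Let $h$ be a real polynomial of degree $N\ge1$ with all roots in $[0,\infty)$, and let $\mu\ge0$ be the multiplicity of $0$ as a root. Let $\gamma$ be real with $\gamma+\mu\ge0$ and $N+\gamma>0$. Then $(\theta+\gamma)h$ has degree $N$, all roots in $[0,\infty)$, and $0$ as a root of multiplicity at least $\mu$. Its roots, listed in increasing order with multiplicity, are at most the corresponding roots of $h$.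
\end{lemma}

\begin{proof}
The leading coefficient is multiplied by $N+\gamma>0$. Write $h=y^\mu\tilde h$ and $\gamma'=\gamma+\mu\ge0$; then $(\theta+\gamma)h=y^\mu(\theta+\gamma')\tilde h$. Let $0<y_1\le\dots\le y_M$ be the roots of $\tilde h$, $M=N-\mu$. If $M=0$, then $(\theta+\gamma)h=(N+\gamma)h$. Let $M\ge1$. If $\gamma'=0$, then $(\theta+\gamma')\tilde h=y\tilde h'$ has the root $0$ and, by Rolle's theorem with multiplicities, one root in each $[y_i,y_{i+1}]$. If $\gamma'>0$, then $(y^{\gamma'}\tilde h)'=y^{\gamma'-1}(\theta+\gamma')\tilde h$, and Rolle's theorem for $y^{\gamma'}\tilde h$ on $[0,\infty)$ gives one root in $(0,y_1)$ and one in each $[y_i,y_{i+1}]$. In both cases these are $M$ roots, hence all roots of $(\theta+\gamma')\tilde h$, and the $i$-th of them is at most $y_i$.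
\end{proof}

\begin{lemma}\label{lem:gamma}
Let $h=\sum_{t=0}^Nh_ty^t$ be a real polynomial of degree $N\ge1$ with all roots in $[0,\infty)$, and let $\beta>0$. Then $\sum_th_ty^t/\Gamma(t+\beta)$ has degree $N$ and all roots in $[0,\infty)$.
\end{lemma}

\begin{proof}
The product formula for the Gamma function says
\[
\frac1{\Gamma(x)}=\lim_{M\to\infty}\frac{M^{-x}}{M!}\prod_{i=0}^M(x+i)\qquad(x>0).
\]
Since $\theta+\beta+i$ multiplies $y^t$ by $t+\beta+i$, the polynomial in question is the coefficientwise limit, as $M\to\infty$, of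
\[
\frac{M^{-\beta}}{M!}\Big(\prod_{i=0}^M(\theta+\beta+i)\,h\Big)\Big(\frac yM\Big).
\]
Each of these has degree $N$ and all roots in $[0,\infty)$, by repeated use of Lemma~\ref{lem:rolle} with $\gamma=\beta+i>0$. The leading coefficient of the limit is not zero, so the roots of the approximants converge to those of the limit, which therefore lie in $[0,\infty)$.
\end{proof}

In the language of P\'olya and Schur \cite{PS}, the sequence $1/\Gamma(t+\beta)$ is a multiplier sequence; the lemma is the part we need.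

\begin{lemma}\label{lem:pos}
All roots of $f$ are positive.
\end{lemma}

\begin{proof}
Put $\beta_q=\frac{n_0-q}e+1$ for $0\le q\le\ell-1$. As $n_0\ge\ell-e$, we have $\beta_q\ge\frac1e>0$. Moreover $0\le n_0\le\ell-1$ and $\beta_{n_0}=1$. Iterating \eqref{eq:bt}, for $0\le t\le N$,
\[
b_t=\frac{(-\tau/e)^t}{t!}\prod_{q=0}^{\ell-1}\prod_{i=0}^{t-1}(n-q-ei)
=\frac{(-\tau/e)^t}{t!}\prod_{q=0}^{\ell-1}\frac{e^t\,\Gamma(N+\beta_q)}{\Gamma(N-t+\beta_q)},
\]
because $\frac{n-q}e+1=N+\beta_q$. The coefficient of $y^t$ in $f$ is $b_{N-t}$. So with $c=\tau^{-1}e^{1-\ell}>0$ and nonzero constants independent of $t$,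
\[
[y^t]f=\mathrm{const}\cdot\frac{(-c)^t}{(N-t)!}\prod_{q=0}^{\ell-1}\frac1{\Gamma(t+\beta_q)}
=\mathrm{const}'\cdot\binom Nt(-c)^t\prod_{q\ne n_0}\frac1{\Gamma(t+\beta_q)},
\]
where the factor $q=n_0$ supplied $1/t!$. Thus $f$ arises, up to a constant, from $(1-cy)^N$ by $\ell-1$ applications of Lemma~\ref{lem:gamma}. So all its roots are in $[0,\infty)$, and $f(0)\ne0$.
\end{proof}

\subsection{Coefficient bounds and conclusion}

\begin{lemma}\label{lem:EX}
As power series in $1/z$, $X$ has nonnegative coefficients and $0\ll E_\ell\ll X^\ell$.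
\end{lemma}

\begin{proof}
Since $zD\big(z^{n_0}h(z^e)\big)=z^{n_0}\big((e\theta+n_0)h\big)(z^e)$ for every polynomial $h$, we have
\[
X=n_0+e\,\frac{\theta f}f(z^e),\qquad E_\ell=\frac{\prod_{q=0}^{\ell-1}(zD-q)\,p_n}{p_n}=\frac{\prod_{q=0}^{\ell-1}(e\theta+n_0-q)f}f\,(z^e).
\]
Order the values of $q$ as $q_0,\dots,q_{\ell-1}$ with $q_0=n_0$, and put $f_0=f$, $f_{i+1}=(e\theta+n_0-q_i)f_i$. Lemma~\ref{lem:rolle} applies at every step, with $\gamma=\frac{n_0-q_i}e$. In the first step $\gamma=0$ and $\mu=0$, and $f_1=e\theta f$ has the root $0$. From then on $\mu\ge1$ and $\gamma\ge\frac{1-e}e>-1$, so $\gamma+\mu>0$. Finally $N+\gamma=\frac{n-q_i}e>0$, since $n\ge\ell>q_i$. Consequently all $f_i$ have degree $N$ and roots in $[0,\infty)$, and the ordered roots do not increase with $i$.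

Now $E_\ell$ is the product over $0\le i<\ell$ of $\frac{f_{i+1}}{f_i}(z^e)$, and
\[
\frac{f_{i+1}}{f_i}=n_0-q_i+e\,\frac{\theta f_i}{f_i}=n-q_i+e\sum_{\nu\ge1}\Big(\sum_{u}u^\nu\Big)y^{-\nu},
\]
where $u$ runs over the roots of $f_i$ with multiplicity, because $\theta f_i/f_i=\sum_uy/(y-u)$ has constant term $N$. The constant term $n-q_i$ lies in $(0,n]$. The other coefficients are nonnegative and at most those obtained with $f$ in place of $f_i$, which are the coefficients of $X$. So $X$ has nonnegative coefficients, each factor satisfies $0\ll\frac{f_{i+1}}{f_i}(z^e)\ll X$, and multiplying the $\ell$ factors gives the claim.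
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:family}]
Dividing $Tp_n=np_n$ by $p_n$ gives $X=n+\tau z^{-e}E_\ell$. In the scaling of Section~\ref{sec:power}, $z^{-e}=x^en^{-de}=x^en^{-(\ell-1)}$, so
\[
\xi=1+\tau x^e\varepsilon_\ell\ll1+\tau x^e\xi^\ell
\]
by Lemma~\ref{lem:EX}, with nonnegative coefficients. By \eqref{eq:limit}, $\xi^\infty=1+\tau x^e(\xi^\infty)^\ell$. By induction, $0\le\sigma_\nu\le\xi_\nu$ for \emph{all} $\nu\ge1$, and $\limsup\xi_\nu^{1/\nu}=R_T=c_T$. On the other hand $X=\sum_lz/(z-z_l)$, as a function of $1/z$, has its nearest poles at distance $1/r_n$ from the origin (recall that $f$ has positive roots, so $r_n>0$). Hence $\limsup_\nu s_\nu^{1/\nu}=r_n$, and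
\[
\frac{r_n}{n^{d}}=\limsup_{\nu\to\infty}\sigma_\nu^{1/\nu}\le\limsup_{\nu\to\infty}\xi_\nu^{1/\nu}=c_T. \qedhere
\]
\end{proof}

\begin{thebibliography}{9}
\bibitem{BR}
\emph{Bochner--Krall problem and Bergkvist's conjecture, revisited},
\url{http://staff.math.su.se/shapiro/Articles/BergkvistRevisited.pdf}.

\bibitem{PS}
P\'olya and Schur, J. reine angew. Math. \textbf{144} (1914).
\end{thebibliography}

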